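# Rectilinear Steiner ratios above $2-\frac1d$

**Theorem 1.** Measure distances in $\mathbb{R}^d$ by the $L_1$ metric $d(p,q)=\sum_i|p_i-q_i|$. For a finite set $P\subset\mathbb{R}^d$ with $|P|\ge2$, let $\mathrm{MST}(P)$ be a minimum spanning tree of $P$ and $\mathrm{SMT}(P)$ a shortest tree that spans $P$ and may use additional points of $\mathbb{R}^d$. Let
$$\rho_d=\sup_P\frac{\text{cost}(\mathrm{MST}(P))}{\text{cost}(\mathrm{SMT}(P))}.$$

- **(A)** There is $P\subset\mathbb{Z}^3$ with $|P|=27$, $\text{cost}(\mathrm{MST}(P))\ge104$ and $\text{cost}(\mathrm{SMT}(P))\le62$. Hence $\rho_3\ge\frac{104}{62}=\frac{52}{31}>\frac53$.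
- **(B)** $\rho_3\ge\frac{22}{13}$.
- **(C)** For every $d\ge4$, $\ \rho_d\ge2-\dfrac{2}{3(d-1)}>2-\dfrac1d$.
- **(D)** $\rho_d=2-\frac1d$ if and only if $d\in\{1,2\}$.

Part (A) settles a yes-or-no question, taken from the *Handbook of Algorithms for Physical Design Automation*. In the plane, Hwang's theorem says that the ratio is at most $\frac32$. The three-dimensional analogue would say that $\text{cost}(\mathrm{MST}(P))\le\frac53\,\text{cost}(\mathrm{SMT}(P))$ for every finite $P\subset\mathbb{R}^3$ with at least two points. By (A) this analogue is false. The value of $\rho_3$ is not determined here, and nothing below claims that $\frac{22}{13}$ is sharp.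

## Spanning trees, Steiner trees, and the bounds $2-\frac1d\le\rho_d\le2$

A spanning tree of $P$ uses only the points of $P$ as vertices, and its cost is the sum of the $L_1$ lengths of its edges. A Steiner tree may also pass through extra points, the *Steiner points*, so it can be shorter. The ratio $\rho_d$ measures how much can be lost by forbidding extra points.

In three dimensions the generalization of Hanan's theorem says that some optimal rectilinear Steiner tree has its Steiner points among the intersections of the axis-orthogonal planes through the points of $P$. We recall it for orientation only. We never need to know an optimal Steiner tree: to bound $\rho_d$ from below it is enough to bound $\text{cost}(\mathrm{MST}(P))$ from below and to exhibit *some* connected network containing $P$, since its length is at least $\text{cost}(\mathrm{SMT}(P))$.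

**The line.** For $d=1$, every connected set containing $P$ contains the interval from the smallest to the largest point, and joining consecutive points of $P$ costs exactly the length of that interval. So $\rho_1=1$.

**The star.** In $\mathbb{R}^d$ take the $2d$ points $\pm e_1,\dots,\pm e_d$. Any two of them are at distance $2$: $|e_i-(-e_i)|=2$, and $|\pm e_i\mp' e_j|=1+1$ for $i\ne j$, whatever the signs. A spanning tree has $2d-1$ edges, so it costs $2(2d-1)$. The star from the origin has length $2d$. Hence
$$\rho_d\ \ge\ \frac{2(2d-1)}{2d}=2-\frac1d. \tag{1}$$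
For $d=2$ this is $\frac32$, so Hwang's bound is attained. For $d=3$ these are the centers of the six faces of a cube, and they give $\frac53$.

**The trivial upper bound.** Always $\rho_d\le2$. Double every edge of an SMT and walk once around it: this is a closed walk of length $2\,\text{cost}(\mathrm{SMT}(P))$ which visits every point of $P$. List the points of $P$ in the order of first visit and join consecutive ones. By the triangle inequality this path, which is a spanning tree, costs at most $2\,\text{cost}(\mathrm{SMT}(P))$. So, granted (B), $\frac{22}{13}\le\rho_3\le2$.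

The question is therefore whether the star is the worst set. In $\mathbb{R}^3$ we look for a set that is worse than six points around a center.

## Four-separated sets and a balance sheet

We scale the star by $2$: six points at distance $2$ from the origin, pairwise at distance $4$, on a star of length $12$. All our sets will have pairwise distances at least $4$.

**Lemma 2.** If all distances between distinct points of $P$ are at least $4$, then $\text{cost}(\mathrm{MST}(P))\ge4(|P|-1)$.

*Proof.* A spanning tree has $|P|-1$ edges, each of length at least $4$. $\square$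

All our networks in $\mathbb{R}^3$ will have the same form. There is a *skeleton* of total length $S$, made of axis-parallel segments. From points of the skeleton we grow *teeth*: $a$ teeth of length $1$ ("short") and $b$ teeth of length $2$ ("long"). A tooth is an edge, or a monotone rectilinear path, whose $L_1$ length is the number stated; for instance a tooth from $(4,0,0)$ to $(4,1,-1)$ has length $2$. The set $P$ consists of the outer ends of the teeth, one point per tooth.

Then $N=|P|=a+b$, and the network has length $L=S+a+2b$. If $P$ has all distances at least $4$, Lemma 2 certifies the ratio $4(N-1)/L$, which exceeds $\frac53$ exactly when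
$$\sigma:=12(N-1)-5L=7a+2b-5S-12>0. \tag{2}$$
So a unit of skeleton costs $5$, a short tooth earns $7$, a long tooth earns $2$, and there is a single fee of $12$. The star has $a=0$, $b=6$, $S=0$, so $\sigma=0$. Short teeth are what one wants; the obstacle is that the points must stay at distance $4$ from each other.

**Definition (signed directions).** An integer vector $w$ *uses* the signed direction $+x$ if its $x$-coordinate is positive and $-x$ if it is negative, and similarly for the other coordinates. For example $(1,0,-1)$ uses $+x$ and $-z$. In $\mathbb{R}^d$ there are $2d$ signed directions.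

**Lemma 3.** Let $u,w$ be integer vectors. If they use no common signed direction, then $|u-w|=|u|+|w|$. Otherwise $|u-w|\le|u|+|w|-2$.

*Proof.* In a coordinate where $u_i,w_i$ have opposite signs, or one of them is $0$, we have $|u_i-w_i|=|u_i|+|w_i|$. Where both are nonzero with the same sign, $|u_i-w_i|=|u_i|+|w_i|-2\min(|u_i|,|w_i|)\le|u_i|+|w_i|-2$. Sum over $i$. $\square$

Consequently, if $o$ is an integer point, then two integer points at distance $2$ from $o$ are at distance at least $4$ if and only if, seen from $o$, they use no common signed direction. The points of $P$ at distance $2$ from $o$ must therefore *share out* the $2d$ signed directions at $o$. This is the bookkeeping behind every picture that follows.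

To verify examples in $\mathbb{R}^3$ we slice by planes orthogonal to the $x$-axis.

**Lemma 4 (layer test).** Let $P\subset\mathbb{Z}^3$ be such that every point has even coordinate sum, and let $\Lambda_k=\{(y,z):(k,y,z)\in P\}$ for $k\in\mathbb{Z}$. All distances between distinct points of $P$ are at least $4$ provided that, for all $k$,

- (a) distinct elements of $\Lambda_k$ are at distance at least $4$;
- (b) every element of $\Lambda_k$ and every element of $\Lambda_{k+1}$ are at distance at least $3$;
- (c) $\Lambda_k\cap\Lambda_{k+2}=\emptyset$.

*Proof.* The distance of two integer points has the same parity as the difference of their coordinate sums, so all distances in $P$ are even. Let $\Delta x$ be the absolute difference of the $x$-coordinates. If $\Delta x=0$, use (a). If $\Delta x=1$, (b) gives distance at least $1+3$. If $\Delta x=2$, (c) says that the $(y,z)$-parts differ, so the distance exceeds $2$ and, being even, is at least $4$. If $\Delta x\ge3$, the distance is at least $3$, hence at least $4$ by parity. $\square$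

## Straight combs in $\mathbb{R}^3$ stop at $\frac53$

The star has no skeleton at all. The first thing to try is to join stars along a line.

**Two stars with a short tooth between them.** Take the skeleton from $(0,0,0)$ to $(2,0,0)$, a short tooth at $(1,0,0)$, and a *cap* at each end, meaning four long teeth. Then $a=1$, $b=8$, $S=2$ and $\sigma=7+16-10-12=1>0$. If such a set existed with distances at least $4$, we would be done. It does not exist. Let the short tooth point in the signed direction $u\in\{\pm y,\pm z\}$. Seen from $(0,0,0)$ its end uses $+x$ and $u$. The four cap points there are at distance $2$ from $(0,0,0)$, so they share out the remaining four signed directions, one each: they are twice the vectors $-x$ and $p$, for the three transverse directions $p\ne u$. In the same way the cap at $(2,0,0)$ contains $(2,0,0)+2p$ for the same three $p$. But $2p$ and $(2,0,0)+2p$ are at distance $2$.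

**A longer comb.** With two short teeth instead of one the caps can be made different. Take the skeleton from $(2,0,0)$ to $(6,0,0)$ and the layers

| $k$ | $0$ | $2$ | $3$ | $4$ | $5$ | $6$ | $8$ |
|---|---|---|---|---|---|---|---|
| $\Lambda_k$ | $(0,0)$ | $(2,0),(0,2),(0,-2)$ | $(-1,0)$ | $(1,-1)$ | $(0,1)$ | $(2,0),(-2,0),(0,-2)$ | $(0,0)$ |

The points with $x=3,5$ are ends of short teeth. The other nine are ends of long teeth: the points with $x=0,8$ grow along the axis from the two ends of the skeleton, and the rest grow transversally. Coordinate sums are even. Within layers $2$ and $6$ all distances are $4$. Between neighboring layers $2|3$, $3|4$, $4|5$, $5|6$ all distances are $3$. For (c), $(0,0)\notin\Lambda_2,\Lambda_6$, $(1,-1)\notin\Lambda_2,\Lambda_6$ and $(-1,0)\ne(0,1)$. So Lemma 4 applies. Here $a=2$, $b=9$, $S=4$ and $\sigma=14+18-20-12=0$: the certified ratio is $\frac{40}{24}=\frac53$, the same as for the star.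

Making the comb longer does not help, and one can see exactly why.

**Remark 5.** Consider a comb with skeleton along the $x$-axis, with a short tooth ending at $(2l+1;u_l)$, $u_l\in\{\pm y,\pm z\}$, at each odd position, and long teeth ending at integer points $(2l;w)$ with $|w|=2$ at even positions. (We write $(x;w)$ with $w=(y,z)$.) Suppose all distances between tooth ends are at least $4$. Then on a stretch of the interior which contains two consecutive even positions, two odd positions and four units of skeleton, the contribution to $\sigma$ is at most $0$.

*Proof.* Consecutive short ends are at distance $2+|u_l-u_{l+1}|$, so $u_l\ne u_{l+1}$. Seen from an interior even node, the two neighboring short ends use $+x$, $-x$ and two different transverse directions, so only two signed directions $p,q$ are left for the long teeth at this node. Hence there are at most two of them, and if there are two, they end at $2p$ and $2q$ (relative to the node). Suppose two consecutive even layers both carry two long teeth, with leftover pairs $\{p,q\}$ and $\{p',q'\}$. The two layers have a short tooth between them, with direction $u$,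 and both pairs are subsets of the three transverse directions other than $u$. Two $2$-element subsets of a $3$-element set meet, so some vector $2p$ occurs in both layers, at distance $2$. This is impossible. So the two layers carry at most $3$ long teeth together, and the stretch contributes at most $2\cdot7+3\cdot2-4\cdot5=0$. $\square$

Equality is possible: repeat with period $4$ the layers $\{(1,-1)\},\{(0,1)\},\{(2,0),(0,-2)\},\{(-1,0)\}$. The distances between neighboring layers are all $3$, the two points in the third layer are at distance $4$, and layers two apart are disjoint. So a straight comb of this kind at best breaks even along its length, and there is nothing for the extra length to accumulate.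

## A branch earns four and costs a leaf worth two

The way out is to let the skeleton branch. Suppose we attach to the spine a branch of length $4$, with short teeth at distances $1$ and $3$ from the spine, one long tooth at distance $2$, and a cap of four long teeth at its far end. Its contribution to $\sigma$ is
$$2\cdot7+2+4\cdot2-4\cdot5=4.$$
An end is profitable because, seen from an end node, the single neighboring short tooth uses only two signed directions and leaves four for leaves.

What does the branch cost? Look at the node $o$ where it leaves the spine. Three short ends are now at distance $2$ from $o$: two on the spine and one on the branch. Each is the sum of two unit vectors in different directions, hence uses two signed directions, and together they use all six. So no other point of $P$ can be at distance $2$ from $o$, and the junction carries no long tooth. In a comb that breaks even, with $1,2,1,2,\dots$ long teeth at its even nodes, we put the junction where there was only one long tooth. We lose $2$ and gain $4$: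
$$\text{net gain per branch: } +2.$$
Since a capped straight comb can reach $\sigma=0$, one branch should suffice for $\sigma=2>0$. It remains to place the points so that the branch does not collide with the spine's teeth, and that is what part (A) does.

## Twenty-seven points: proof of Theorem 1(A)

**Step 1: the network.** This step describes the tree and bounds the SMT from above. The skeleton consists of the segment from $(-6,0,0)$ to $(6,0,0)$, of length $12$, and the branch from $(0,0,0)$ to $(0,-4,0)$, of length $4$. There are $8$ short teeth:

| from | to | from | to |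
|---|---|---|---|
| $(-5,0,0)$ | $(-5,0,1)$ | $(3,0,0)$ | $(3,-1,0)$ |
| $(-3,0,0)$ | $(-3,-1,0)$ | $(5,0,0)$ | $(5,0,1)$ |
| $(-1,0,0)$ | $(-1,1,0)$ | $(0,-1,0)$ | $(0,-1,-1)$ |
| $(1,0,0)$ | $(1,0,1)$ | $(0,-3,0)$ | $(1,-3,0)$ |

and $19$ long teeth:

| from | to |
|---|---|
| $(6,0,0)$ | $(8,0,0),\ (6,2,0),\ (6,-2,0),\ (6,0,-2)$ |
| $(-6,0,0)$ | $(-8,0,0),\ (-6,2,0),\ (-6,-2,0),\ (-6,0,-2)$ |
| $(4,0,0)$ | $(4,1,-1)$ |
| $(-4,0,0)$ | $(-4,1,-1)$ |
| $(2,0,0)$ | $(2,2,0),\ (2,0,-2)$ |
| $(-2,0,0)$ | $(-2,0,2),\ (-2,0,-2)$ |
| $(0,-2,0)$ | $(-1,-2,1)$ |
| $(0,-4,0)$ | $(0,-6,0),\ (-2,-4,0),\ (0,-4,2),\ (0,-4,-2)$ |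

Let $P$ be the set of tooth ends. Every tooth starts on the skeleton, so the network is connected, and it contains $P$. Its length is $12+4+8\cdot1+19\cdot2=62$. Hence $\text{cost}(\mathrm{SMT}(P))\le62$.

At the junction $(0,0,0)$ the three short ends are $(-1,1,0)$, $(1,0,1)$, $(0,-1,-1)$, and they use all six signed directions, as predicted.

**Step 2: the layers.** This step rewrites $P$ in the form needed for Lemma 4. One reads off the tables that every point of $P$ has even coordinate sum. Sorting by $x$-coordinate gives

| $k$ | $\Lambda_k$ |
|---|---|
| $\pm8$ | $(0,0)$ |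
| $\pm6$ | $(2,0),(-2,0),(0,-2)$ |
| $\pm5$ | $(0,1)$ |
| $\pm4$ | $(1,-1)$ |
| $\pm3$ | $(-1,0)$ |
| $-2$ | $(0,2),(0,-2),(-4,0)$ |
| $-1$ | $(1,0),(-2,1)$ |
| $0$ | $(-1,-1),(-6,0),(-4,2),(-4,-2)$ |
| $1$ | $(0,1),(-3,0)$ |
| $2$ | $(2,0),(0,-2)$ |

and all other layers, in particular $\Lambda_{\pm7}$, are empty. The number of points is $2+6+2+2+2+3+2+4+2+2=27$, all different. The branch shows up as the elements with very negative $y$ in the layers $-2,\dots,2$.

**Step 3: condition (a).** This step checks points in the same layer; only layers with at least two elements matter.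

- $\pm6$: the three distances are $4,4,4$.
- $-2$: $(0,2),(0,-2)$ are at distance $4$, and $(-4,0)$ is at distance $6$ from both.
- $-1$: $3+1=4$.
- $0$: from $(-1,-1)$ to $(-6,0),(-4,2),(-4,-2)$ the distances are $6,6,4$; from $(-6,0)$ to $(-4,\pm2)$ they are $4$; between $(-4,2)$ and $(-4,-2)$ it is $4$.
- $1$: $3+1=4$.
- $2$: $2+2=4$.

**Step 4: condition (b).** This step checks neighboring layers. In each matrix the rows are the elements of the first layer and the columns those of the second, in the order of the table in Step 2. For $\pm6|\pm5$ the distances from $(2,0),(-2,0),(0,-2)$ to $(0,1)$ are $3,3,3$. For $\pm5|\pm4$ we get $|(0,1)-(1,-1)|=3$, and for $\pm4|\pm3$ we get $|(1,-1)-(-1,0)|=3$. For $-3|-2$ the distances from $(-1,0)$ are $3,3,3$, and for $2|3$ the distances to $(-1,0)$ are $3,3$. The remaining pairs are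
$$-2|{-1}:\begin{pmatrix}3&3\\3&5\\5&3\end{pmatrix},\qquad
-1|0:\begin{pmatrix}3&7&7&7\\3&5&3&5\end{pmatrix},\qquad
0|1:\begin{pmatrix}3&3\\7&3\\5&3\\7&3\end{pmatrix},\qquad
1|2:\begin{pmatrix}3&3\\5&5\end{pmatrix}.$$
The layers $\pm8$ have empty neighbors $\pm7$ and $\pm9$. Every entry is at least $3$.

**Step 5: condition (c).** This step checks that layers two apart are disjoint. The odd layers, in order from $k=-5$ to $k=5$, are
$$\{(0,1)\},\ \{(-1,0)\},\ \{(1,0),(-2,1)\},\ \{(0,1),(-3,0)\},\ \{(-1,0)\},\ \{(0,1)\},$$
and any two consecutive sets in this list are disjoint. The even layers, from $k=-8$ to $k=8$, are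
$$\{(0,0)\},\ \Lambda_{-6},\ \{(1,-1)\},\ \Lambda_{-2},\ \Lambda_0,\ \Lambda_2,\ \{(1,-1)\},\ \Lambda_6,\ \{(0,0)\}.$$
Neither $(0,0)$ nor $(1,-1)$ lies in $\Lambda_{\pm6}$, and $(1,-1)$ does not lie in $\Lambda_{\pm2}$. Finally $\Lambda_0=\{(-1,-1),(-6,0),(-4,\pm2)\}$ meets neither $\Lambda_{-2}=\{(0,\pm2),(-4,0)\}$ nor $\Lambda_2=\{(2,0),(0,-2)\}$.

**Step 6: conclusion.** By Lemma 4 all distances in $P$ are at least $4$, so by Lemma 2 $\text{cost}(\mathrm{MST}(P))\ge4\cdot26=104$. With Step 1,
$$\rho_3\ge\frac{104}{62}=\frac{52}{31},\qquad\text{and } \frac{52}{31}>\frac53\ \text{ because } 3\cdot52=156>155=5\cdot31.\qquad\blacksquare$$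

The surplus is $\sigma=12\cdot26-5\cdot62=2$, as the balance sheet predicted.

## A branch every four units: proof of Theorem 1(B)

If one branch has a net gain of $2$, we should put one at every place where the comb has an even node with one long tooth, that is, every four units of spine. A *cell* then consists of four units of spine, with two short teeth, two long teeth at one even node and nothing at the other, which is the junction; and of one branch. The cell contributes $(14+4-20)+4=2$ to $\sigma$. The branches must not get in each other's way, so their directions rotate through $y,-y,z,-z$. Write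
$$e_0=y,\quad e_1=-y,\quad e_2=z,\quad e_3=-z\quad(\text{indices mod }4),\qquad O_j=(4j,0,0),$$
where $y,z$ also denote unit vectors, and let
$$g(x,y,z)=(x+8,z,y).$$
This is an isometry of $\mathbb{R}^3$ which preserves the $x$-axis and sends $O_j$ to $O_{j+2}$. Its linear part swaps $y$ and $z$, so it sends the direction $e_j$ to $e_{j+2}$. It is therefore enough to describe cells $0$ and $1$.

**Step 1: the points.** This step defines the sets. Let

$K_0$: $(-1,0,-1),\ (1,-1,0),\ (0,1,1),\ (-2,-2,0),\ (-2,0,2),\ (1,2,-1),\ (-1,3,0),\ (0,6,0),\ (2,4,0),\ (0,4,2),\ (0,4,-2)$;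

$K_1$: $(3,1,0),\ (5,0,1),\ (4,-1,-1),\ (2,0,2),\ (2,0,-2),\ (3,-2,1),\ (5,-3,0),\ (4,-6,0),\ (2,-4,0),\ (4,-4,2),\ (4,-4,-2)$;

and $K_{j+2}=g(K_j)$ for all $j\in\mathbb{Z}$. Put $P_n=K_0\cup\dots\cup K_{n-1}$. The sets $K_0$ and $K_1$ have $11$ points each, all with even coordinate sum; $g$ changes the coordinate sum by $8$, so this holds for every $K_j$.

**Step 2: the layers.** This step reduces the distance check to finitely many layers. $K_0$ has $x\in[-2,2]$ and $K_1$ has $x\in[2,5]$, so $K_0\cup K_1$ lies in the layers $-2,\dots,5$, and $K_{2i}\cup K_{2i+1}=g^i(K_0\cup K_1)$ lies in the layers $8i-2,\dots,8i+5$. These ranges are disjoint for different $i$. Hence the layers of $\bigcup_jK_j$ for $-2\le k\le5$ come from $K_0\cup K_1$ alone, and $\Lambda_{k+8}$ is obtained from $\Lambda_k$ by swapping the two coordinates: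

| $k$ | $\Lambda_k$ |
|---|---|
| $-2$ | $(-2,0),(0,2)$ |
| $-1$ | $(0,-1),(3,0)$ |
| $0$ | $(1,1),(6,0),(4,2),(4,-2)$ |
| $1$ | $(-1,0),(2,-1)$ |
| $2$ | $(4,0),(-4,0),(0,2),(0,-2)$ |
| $3$ | $(1,0),(-2,1)$ |
| $4$ | $(-1,-1),(-6,0),(-4,2),(-4,-2)$ |
| $5$ | $(0,1),(-3,0)$ |
| $6$ | $(0,-2),(2,0)$ (swap of $\Lambda_{-2}$) |
| $7$ | $(-1,0),(0,3)$ (swap of $\Lambda_{-1}$) |

The layers $-2,\dots,5$ contain $2+2+4+2+4+2+4+2=22$ different points, so $K_0\cap K_1=\emptyset$. Since different values of $i$ give disjoint ranges, all $K_j$ are pairwise disjoint and $|P_n|=11n$. Swapping coordinates preserves distances, so conditions (a), (b), (c) of Lemma 4 hold for all $k$ once they hold for $k=-2,\dots,5$.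

**Step 3: condition (a).** This step checks points in the same layer.

- $-2$: $2+2=4$.
- $-1$: $3+1=4$.
- $0$: from $(1,1)$ to $(6,0),(4,2),(4,-2)$ the distances are $6,4,6$; the remaining three pairs give $4,4,4$.
- $1$: $3+1=4$.
- $2$: $8$ between $(4,0)$ and $(-4,0)$; $6$ between $(\pm4,0)$ and $(0,\pm2)$; $4$ between $(0,2)$ and $(0,-2)$.
- $3$: $3+1=4$.
- $4$: from $(-1,-1)$ to the others $6,6,4$; the remaining three pairs give $4,4,4$.
- $5$: $3+1=4$.

**Step 4: condition (b).** This step checks neighboring layers, with rows and columns in the order of the table: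
$$-2|{-1}:\begin{pmatrix}3&5\\3&5\end{pmatrix},\qquad
-1|0:\begin{pmatrix}3&7&7&5\\3&3&3&3\end{pmatrix},\qquad
0|1:\begin{pmatrix}3&3\\7&5\\7&5\\7&3\end{pmatrix},$$
$$1|2:\begin{pmatrix}5&3&3&3\\3&7&5&3\end{pmatrix},\qquad
2|3:\begin{pmatrix}3&7\\5&3\\3&3\\3&5\end{pmatrix},\qquad
3|4:\begin{pmatrix}3&7&7&7\\3&5&3&5\end{pmatrix},$$
$$4|5:\begin{pmatrix}3&3\\7&3\\5&3\\7&3\end{pmatrix},\qquad
5|6:\begin{pmatrix}3&3\\5&5\end{pmatrix}.$$
Every entry is at least $3$.

**Step 5: condition (c).** This step checks that layers two apart are disjoint, for $k=-2,\dots,5$. The even layers in order are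
$$\{(-2,0),(0,2)\},\ \{(1,1),(6,0),(4,\pm2)\},\ \{(\pm4,0),(0,\pm2)\},\ \{(-1,-1),(-6,0),(-4,\pm2)\},\ \{(0,-2),(2,0)\},$$
and the odd layers in order are
$$\{(0,-1),(3,0)\},\ \{(-1,0),(2,-1)\},\ \{(1,0),(-2,1)\},\ \{(0,1),(-3,0)\},\ \{(-1,0),(0,3)\}.$$
In each list, consecutive sets are disjoint.

By Lemma 4 all distances in $\bigcup_jK_j$ are at least $4$, hence also in $P_n$, and Lemma 2 gives
$$\text{cost}(\mathrm{MST}(P_n))\ge4(11n-1).$$

**Step 6: the network.** This step bounds $\text{cost}(\mathrm{SMT}(P_n))$ from above. Let $T_n$ consist of the following parts.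

- The spine from $(-2,0,0)$ to $(4n-3,0,0)$, of length $4n-1$.
- For $0\le j<n$, the branch from $O_j$ to $O_j+4e_j$, of length $4$.
- In each cell, $4$ short and $7$ long teeth, of total length $4\cdot1+7\cdot2=18$. They are listed here for $j=0,1$, and the other cells are obtained by applying powers of $g$.

| cell | tooth length | from | to |
|---|---|---|---|
| $0$ | $1$ | $(-1,0,0)$ | $(-1,0,-1)$ |
| $0$ | $1$ | $(1,0,0)$ | $(1,-1,0)$ |
| $0$ | $1$ | $(0,1,0)$ | $(0,1,1)$ |
| $0$ | $1$ | $(0,3,0)$ | $(-1,3,0)$ |
| $0$ | $2$ | $(-2,0,0)$ | $(-2,-2,0),\ (-2,0,2)$ |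
| $0$ | $2$ | $(0,2,0)$ | $(1,2,-1)$ |
| $0$ | $2$ | $(0,4,0)$ | $(0,6,0),\ (2,4,0),\ (0,4,2),\ (0,4,-2)$ |
| $1$ | $1$ | $(3,0,0)$ | $(3,1,0)$ |
| $1$ | $1$ | $(5,0,0)$ | $(5,0,1)$ |
| $1$ | $1$ | $(4,-1,0)$ | $(4,-1,-1)$ |
| $1$ | $1$ | $(4,-3,0)$ | $(5,-3,0)$ |
| $1$ | $2$ | $(2,0,0)$ | $(2,0,2),\ (2,0,-2)$ |
| $1$ | $2$ | $(4,-2,0)$ | $(3,-2,1)$ |
| $1$ | $2$ | $(4,-4,0)$ | $(4,-6,0),\ (2,-4,0),\ (4,-4,2),\ (4,-4,-2)$ |

The ends of these teeth are exactly the points of $K_0$ and $K_1$. In cell $j$, the teeth that start on the spine start at $x=4j-2,\ 4j-1,\ 4j+1$. For $0\le j\le n-1$ these positions lie between $-2$ and $4(n-1)+1=4n-3$, hence on the spine, and so do the points $O_j$ where the branches start. The other teeth of cell $j$ start on its branch. So $T_n$ is connected and contains $P_n$. Its length is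
$$(4n-1)+4n+18n=26n-1.$$

**Step 7: conclusion.** For every $n\ge1$ we have $\rho_3\ge\dfrac{4(11n-1)}{26n-1}$. As $n\to\infty$ the right side tends to $\frac{44}{26}$, so
$$\rho_3\ge\frac{22}{13}=1.6923\ldots\qquad\blacksquare$$

The balance sheet for $P_n$ reads $\sigma=7\cdot4n+2\cdot7n-5(8n-1)-12=2n-7$: a gain of $2$ per cell, and a fixed loss because the spine has no caps. It is positive from $n=4$ on, that is, from $44$ points on, where the certified ratio is $\frac{172}{103}$ (and $3\cdot172=516>515=5\cdot103$). The set in (A), with caps on the spine, gets there with $27$ points.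

## From dimension four on, a straight comb suffices: proof of Theorem 1(C)

Let $d\ge4$. In Remark 5 the straight comb was starved of directions: after the short teeth had taken their two transverse directions, only two were left. In $\mathbb{R}^d$ we reserve one coordinate $y$ for the short teeth, which alternate between $+y$ and $-y$, and there remain $d-2\ge2$ coordinates for the long teeth. Even nodes then alternate between two patterns which never coincide: the vectors $\pm2z_i$, and differences $z_i-z_{i+1}$.

**Step 1: the points.** This step defines the set. Let $x,y,z_1,\dots,z_{d-2}$ be the coordinate unit vectors, with the indices of $z$ taken mod $d-2$. Write $(t;q)$ for the point with $x$-coordinate $t$ and remaining part $q$. Fix $m\ge1$. For $0\le k<2m$ take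

- if $k$ is even, the $2(d-2)$ points $(2k;\pm2z_i)$, $1\le i\le d-2$;
- if $k$ is odd, the $d-2$ points $(2k;z_i-z_{i+1})$, $1\le i\le d-2$;
- for every $k$, the point $(2k+1;(-1)^ky)$.

Call the points of the first two kinds *leaves* and those of the third kind *links*. There are $m$ even and $m$ odd values of $k$, so the number of points is
$$N=2(d-2)m+(d-2)m+2m=m(3d-4),$$
provided they are all different, which follows from Step 2. For $d=4$, for example, the leaves have transverse parts $\pm2z_1,\pm2z_2$ for even $k$, and $z_1-z_2,\ z_2-z_1$ for odd $k$.

**Step 2: all distances are at least $4$.** This step goes through the kinds of pairs.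

- *Two leaves with the same $k$.* The transverse parts have norm $2$. For even $k$ each $\pm2z_i$ uses its own signed direction. For odd $k$ the vectors $z_i-z_{i+1}$ together use each of $+z_1,\dots,+z_{d-2},-z_1,\dots,-z_{d-2}$ exactly once; here $d-2\ge2$ is needed, so that $z_i\ne z_{i+1}$. By Lemma 3 the distance is $2+2=4$.
- *Two leaves with consecutive $k$.* Here $\Delta x=2$, and the transverse difference is $\pm2z_l-(z_i-z_{i+1})$ for some $l,i$. If $l\notin\{i,i+1\}$ its norm is $4$. If $l\in\{i,i+1\}$, its $z_l$-coordinate has absolute value at least $2-1=1$, and the other of the two coordinates $z_i,z_{i+1}$ contributes $1$. So the norm is at least $2$ and the distance at least $4$.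
- *Two leaves whose $k$ differ by at least $2$.* $\Delta x\ge4$.
- *Two links.* If their $k$ are consecutive, $\Delta x=2$ and $|y-(-y)|=2$, so the distance is $4$. Otherwise $\Delta x\ge4$.
- *A link and a leaf.* The link has transverse part $\pm y$ and the leaf has a transverse part of norm $2$ in the $z$-coordinates, so the transverse distance is $1+2=3$. One $x$-coordinate is odd and the other even, so $\Delta x\ge1$. The distance is at least $4$.

By Lemma 2 the minimum spanning tree costs at least $4(N-1)$.

**Step 3: the comb.** This step bounds the SMT. Take the spine along the $x$-axis from $x=0$ to $x=2(2m-1)+1=4m-1$, teeth of length $2$ to the $3(d-2)m$ leaves, and teeth of length $1$ to the $2m$ links. The length is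
$$(4m-1)+6(d-2)m+2m=6(d-1)m-1.$$

**Step 4: conclusion.** This step lets the comb grow. For every $m$ we have $\rho_d\ge\dfrac{4\big(m(3d-4)-1\big)}{6(d-1)m-1}$, and $m\to\infty$ gives
$$\rho_d\ \ge\ \frac{4(3d-4)}{6(d-1)}=\frac{6d-8}{3(d-1)}=2-\frac{2}{3(d-1)}.$$
Finally $\frac{2}{3(d-1)}<\frac1d$ is equivalent to $2d<3d-3$, that is, to $d>3$. $\blacksquare$

For $d=4$ this gives $\rho_4\ge\frac{16}{9}>\frac74$. For $d=3$ the construction breaks down: there is only one coordinate $z_1$, and $z_1-z_1=0$ is not a leaf. Moreover, the expression $2-\frac{2}{3(d-1)}$ equals $\frac53$ at $d=3$, so even formally it would gain nothing there. Dimension three is where we used branches.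

## The dimensions with $\rho_d=2-\frac1d$: proof of Theorem 1(D)

For $d=1$ we saw that $\rho_1=1=2-\frac11$. For $d=2$, Hwang's theorem gives $\rho_2\le\frac32$, and the four points $\pm e_1,\pm e_2$ give $\rho_2\ge\frac32$ by (1); so $\rho_2=\frac32=2-\frac12$. For $d=3$, part (A) gives $\rho_3\ge\frac{52}{31}>\frac53=2-\frac13$. For $d\ge4$, part (C) gives $\rho_d>2-\frac1d$. So equality holds exactly for $d\in\{1,2\}$. $\blacksquare$
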